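\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Small bifix codes with syntactic groups of large rank}


\begin{abstract}
The Rank Conjecture states that a finite bifix code with a transitive syntactic group of degree $d$ and minimal rank $k$ has at least $(k-1)d+1$ elements. We disprove it. There is a counterexample with $14$ words over two letters, where $d=8$, $k=3$ and $(k-1)d+1=17$. For every $k\ge 3$ there are infinitely many $d$ for which $d+11(k-2)^3$ words suffice. In the other direction, a finite prefix code with a non-cyclic syntactic group of degree $d$ has at least $d+1$ elements. So the conjectured inequality holds for $k\le 2$ and fails for every $k\ge 3$, and for each fixed $k\ge2$ the correct coefficient of $d$ is $1$.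
\end{abstract}

\section{The question and the results}

\subsection{Syntactic groups of codes}

Let $A$ be a finite alphabet. A set $X\subset A^+$ of nonempty words is a \emph{prefix code} if no element of $X$ is a proper prefix of another element of $X$. It is a \emph{bifix code} if, moreover, no element is a proper suffix of another.

For a prefix code $X$, let $\mathcal A(X^*)$ be the minimal deterministic automaton of $X^*$, taken trim and without a sink state. Its states are the nonempty sets $v^{-1}X^*=\{y\in A^*\mid vy\in X^*\}$, and its transition function is partial. We write $Q$ for the set of states, $1$ for the initial state and $q\cdot v$ for the state reached from $q$ by reading the word $v$, when it exists. The monoid of transitions $M$ consists of the partial maps $q\mapsto q\cdot v$ for $v\in A^*$. It acts on the right. For $m\in M$ and $P\subset Q$ we let $Pm$ be the set of the images $pm$ for those $p\in P$ at which $m$ is defined.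

Suppose that $X$ is finite, so that $Q$ is finite, and let $P=Qe$ be nonempty, where $e\in M$ is an idempotent. If $m\in M$ satisfies $Pm=P$, then $m$ is defined on all of $P$ and permutes $P$, because $P$ is finite. The restrictions to $P$ of all $m\in M$ with $Pm=P$ form a permutation group on $P$, the \emph{holonomy group} of $M$ relative to $P$ in the sense of Eilenberg. The holonomy groups of the monoid of transitions of $\mathcal A(X^*)$ are called the \emph{syntactic groups} of $X$. They are considered as permutation groups, and the \emph{degree} of such a group is $\mathrm{Card}(P)$. The \emph{minimal rank} of a group is the minimal cardinality of a generating set.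

\begin{example}\label{ex:S3}
Let $X=\{aaa,\ aaba,\ ab,\ baa\}$ and let $P$ consist of the states $0,1,2$ reached from the initial state by $\varepsilon,a,aa$. The letter $a$ acts on $P$ as the $3$-cycle $(0\,1\,2)$. The word $baaa$ acts as the transposition $(0\,1)$, since
\[
baaa=(baa)\,a,\qquad a\cdot baaa=(ab)(aaa),\qquad aa\cdot baaa=(aaba)\,aa .
\]
So the holonomy group relative to $P$ is $S_3$. (This is the code of Section~\ref{sec:main} for $d=3$, $p=1$, $m=0$ and $B=(0\,1)$. Lemma~\ref{lem:P} shows that $P$ has three elements and has the form $Qe$, with $e$ given by $aaa$.) Here $d=3$ and $k=2$, and $X$ has $4=(k-1)d+1$ elements.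
\end{example}

The number $(k-1)d+1$ is a natural one. It is the least number of leaves of a tree in which $d$ nodes have $k$ children each. And it is always sufficient: by a result of Berstel, De Felice, Perrin, Reutenauer and Rindone \cite{BDPRR}, any transitive permutation group of degree $d$ that can be generated by $k$ elements is a syntactic group of a bifix code with $(k-1)d+1$ elements. One may therefore guess that each generator after the first has to be paid for with $d$ words. The following conjecture is posed in \cite{AWG}.

\medskip
\noindent\textbf{Rank Conjecture.} \emph{Let $X$ be a finite bifix code and let $G$ be a transitive permutation group of degree $d$ and minimal rank $k$. If $G$ is a syntactic group of $X$, then $\mathrm{Card}(X)\ge (k-1)d+1$.}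

\subsection{Results}

The conjecture is false.

\begin{theorem}\label{thm:three}
For every $d\ge 8$ with $4\mid d$ there is a bifix code $X_d\subset\{a,b\}^+$ with
\[
\mathrm{Card}(X_d)=d+6<2d+1
\]
that has a transitive syntactic group of degree $d$ and minimal rank $3$. For $d=8$ one may take the $14$ words
\[
\begin{aligned}
X_8=\{a^8\}&\cup\{a^iba^i : 0\le i\le 7\}\\
&\cup\{a^3ba^2ba^3,\ a^4ba^2ba^6,\ a^5ba^2ba^5,\ a^6ba^2ba^4,\ a^7ba^2ba^7\},
\end{aligned}
\]
whereas $(k-1)d+1=17$.
\end{theorem}

\begin{theorem}\label{thm:allk}
For every $k\ge3$ there are infinitely many $d$ for which some finite bifix code with at most $d+11(k-2)^3$ elements has a transitive syntactic group of degree $d$ and minimal rank $k$.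
\end{theorem}

\begin{theorem}\label{thm:lower}
If a finite prefix code $X$ has a non-cyclic syntactic group of degree $d$, then $\mathrm{Card}(X)\ge d+1$.
\end{theorem}

\begin{corollary}\label{cor:summary}
\begin{enumerate}
\item[(a)] The inequality $\mathrm{Card}(X)\ge(k-1)d+1$ of the Rank Conjecture holds for all groups of minimal rank $k\le2$. For every $k\ge3$ it fails for infinitely many $d$, and the difference $(k-1)d+1-\mathrm{Card}(X)$ can be arbitrarily large.
\item[(b)] Let $c_k(d)$ be the minimum of $\mathrm{Card}(X)$ over all finite bifix codes $X$ having a transitive syntactic group of degree $d$ and minimal rank $k$ (and $c_k(d)=\infty$ if there are none). For each $k\ge3$ we have $d+1\le c_k(d)\le d+11(k-2)^3$ for infinitely many $d$. For every $d\ge8$ divisible by $4$ we have $d+1\le c_3(d)\le d+6$.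
\item[(c)] For each fixed $k\ge2$, the largest real number $\lambda$ for which there is a constant $\mu$ with $c_k(d)\ge\lambda d+\mu$ for all $d$ is $\lambda=1$. So the coefficient $k-1$ of $d$ in the conjecture must be replaced by $1$.
\end{enumerate}
\end{corollary}

We do not determine how the additive constant must depend on $k$.

Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Its proof shows which branching in the tree of prefixes is forced, and so suggests how to save words. Section~\ref{sec:four} carries out the saving by hand in degree four. Section~\ref{sec:main} gives the general construction, Theorem~\ref{thm:A}. Sections~\ref{sec:three} and~\ref{sec:allk} choose the groups. In these two sections the rank is bounded below by mapping the group onto an elementary abelian $2$-group. The corollary is proved at the end of Section~\ref{sec:allk}.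

Permutations act on the right and products are read from left to right. We identify $\mathbb Z/d$ with $\{0,\dots,d-1\}$.

\section{Residuals and the lower bound}\label{sec:lower}

Let $X$ be a finite nonempty prefix code and let $D$ be the set of proper prefixes of words of $X$. In the tree of prefixes of $X$ the words of $X$ are the leaves and the words of $D$ are the internal nodes. Reading a word from the initial state means walking down this tree and jumping back to the root at each leaf. The next lemma makes this precise.

\begin{lemma}\label{lem:res}
\begin{enumerate}
\item[(a)] If $u\in D$, $y\ne\varepsilon$ and $uy\in X^*$, then $u$ is a proper prefix of the first factor in $X$ of $uy$.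
\item[(b)] If $1\cdot v$ is defined, then $v=xu$ with unique $x\in X^*$ and $u\in D$. We call $u$ the \emph{residual} of $v$. We have $1\cdot v=1\cdot u$, and $1\cdot v=1$ if and only if $u=\varepsilon$.
\item[(c)] If $u\in D$ and $c$ is a letter, then $1\cdot uc$ is defined if and only if $uc$ is a prefix of a word of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x_1$ be the first factor. Both $x_1$ and $u$ are prefixes of $uy$. If $x_1$ were a prefix of $u$, it would be a proper prefix of a word of $X$, which is impossible in a prefix code.

(b) If $1\cdot v$ is defined, then $vy=x_1\cdots x_n$ for some $y$ and some $x_i\in X$. Cutting $v$ at the last factor end inside it gives $v=x_1\cdots x_ju$ with $u\in D$. For uniqueness, take two such factorizations. As long as both still contain a factor in $X$, their first such factors are comparable for the prefix order, hence equal, and can be cancelled. If one of them runs out of factors first, then its $u$ has a prefix in $X$, and this is a proper prefix of a word of $X$, a contradiction. So both run out together.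

Since $X$ is a prefix code, $x^{-1}X^*=X^*$ for every $x\in X^*$. Hence $1\cdot x=1$, the state $1$ is the only terminal one, and $1\cdot v=1\cdot u$. If $1\cdot u=1$, then $u\in X^*$. As $u\in D$ has no prefix in $X$, this means $u=\varepsilon$.

(c) If $ucy\in X^*$, then by (a) the first factor begins with $uc$. The converse is immediate.
\end{proof}

By (b) every state is $1\cdot u$ for some $u\in D$. Different words of $D$ may give the same state.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $G$ be the holonomy group relative to $P=Qe$, where $|P|=d$, and suppose that $G$ is not cyclic. Then $X$ is nonempty, since otherwise $Q=\{1\}$. Let $\mathcal V$ be the set of all $T\subset Q$ such that $Pu=T$ and $Tv=P$ for some words $u,v$. Since images cannot grow, every $T\in\mathcal V$ has exactly $d$ elements. For each $T\in\mathcal V$ and each letter $c$ with $Tc\in\mathcal V$, draw an edge from $T$ to $Tc$ labelled $c$. If $Pw=P$, then $Pv\in\mathcal V$ for every prefix $v$ of $w$, so $w$ labels a closed path at $P$.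

If every vertex had at most one outgoing edge, all closed paths at $P$ would be powers of a single one, and $G$ would be cyclic. Hence some $T\in\mathcal V$ has outgoing edges with two different labels $c,c'$. As $|Tc|=|Tc'|=|T|=d$, both $t\cdot c$ and $t\cdot c'$ are defined for every $t\in T$. Choose $u_t\in D$ with $1\cdot u_t=t$. The $d$ words $u_t$ are distinct. By Lemma~\ref{lem:res}(c) both $u_tc$ and $u_tc'$ are prefixes of words of $X$, so each $u_t$ has at least two children in the tree of prefixes.

Let $r(u)\ge1$ be the number of children of $u\in D$. Counting all nodes except the root by their parents gives $|D|+\mathrm{Card}(X)-1=\sum_{u\in D}r(u)$, that is,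
\begin{equation}\label{eq:tree}
\mathrm{Card}(X)=1+\sum_{u\in D}(r(u)-1).
\end{equation}
At least $d$ of the terms are $\ge1$, so $\mathrm{Card}(X)\ge d+1$.
\end{proof}

The proof also shows where words might be saved. When a word is read from all $d$ states of $P$ at once, we call these $d$ simultaneous readings the \emph{lines}. A group that is not cyclic forces one $d$-element set $T$ of states at which all $d$ lines branch. A further generator may come from a branching at a second set $T'\in\mathcal V$. But nothing forces $T$ and $T'$ to be disjoint, and nothing forces them to be represented by different nodes. By \eqref{eq:tree}, branching nodes that the two sets share are paid for only once. So we look for a second branching set that overlaps the first as much as possible.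

\section{The mechanism in degree four}\label{sec:four}

Start with the five words
\[
aaaa,\quad b,\quad aba,\quad aabaa,\quad aaabaaa .
\]
Let the states $0,1,2,3$ be those reached by $\varepsilon,a,aa,aaa$. The letter $a$ acts on them as $\alpha:i\mapsto i+1$ modulo $4$. The word $ba^4$ acts as $\nu:i\mapsto -i$. Indeed, from state $i$ we complete the word $a^iba^i$, and $4-i$ letters $a$ remain. All four states branch here: each of the nodes $\varepsilon,a,aa,aaa$ has a child by $a$ and a child by $b$.

Now read $bab$. From state $0$ we read the word $b$ and then $ab$. From state $1$ we read $aba$ and then $b$. From states $2$ and $3$ we are at the nodes $aaba$ and $aaaba$ when the second $b$ arrives, and the reading stops there. To repair this we add two words, beginning with $aabab$ and $aaabab$. We must say how they end.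

Let the \emph{debt} of a line be the number of letters $a$ it still needs to complete its current word. After $bab$, line $0$ has residual $ab$ and debt $1$, and line $1$ has debt $0$. For $bab\,a^4$ to act as a permutation of the four states, the debts $2$ and $3$ should go to the lines $2$ and $3$, and there are two choices. The choice $aabab\,aaa$, $aaabab\,aa$ makes $bab\,a^4$ act as $i\mapsto i-1$. This is $\nu\alpha\nu$ and yields nothing new. We take the other choice and add $aabab\,aa$ and $aaabab\,aaa$:
\[
\begin{array}{c|c|c|c}
\text{line} & \text{factorization after } bab & \text{debt} & \text{state after } bab\,a^4\\ \hline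
0 & b\cdot ab & 1 & 3\\
1 & aba\cdot b\cdot & 0 & 0\\
2 & aabab & 2 & 2\\
3 & aaabab & 3 & 1
\end{array}
\]
A direct check gives $bab\,a^4=\nu\alpha\theta\nu$ with $\theta=(2\,3)$. So the third generator $\theta$ has been added at the price of two words, not four. The seven words are palindromes, and none is a proper prefix of another, so they form a bifix code.

In terms of the tree, just before the second $b$ the four lines are at the nodes $a,\ \varepsilon,\ aaba,\ aaaba$. The first two nodes already branch, and only the last two are new. In general the number of new nodes is the number of lines whose debt is still unpaid after the block of $a$'s, so a long block makes the new generator cheap. What we give up is freedom. The lines that have paid their debt follow the old words, so only the unpaid lines can be permuted at will, and $\theta$ must fix a long initial interval.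

This example is not a counterexample: $\alpha$ and $(2\,3)$ generate $S_4$, which has minimal rank $2$. To disprove the conjecture we also need groups that require many generators although all generators but two move few points.

\section{The construction}\label{sec:main}

\subsection{Data and statement}

Let $d\ge2$, let $p$ be a divisor of $d$ and put $\ell=d/p$. On $\mathbb Z/d$ consider
\[
i\nu=-i,\qquad i\alpha=i+p,
\]
and let $B$ be an arbitrary permutation of $\mathbb Z/d$. Let $n_1,\dots,n_m$ $(m\ge0)$ be distinct integers with $0\le pn_s\le d-2$. For each $s$ let $\theta_s$ be a permutation of $\mathbb Z/d$ that fixes each of $0,1,\dots,pn_s$.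

\begin{theorem}\label{thm:A}
The permutation group $G=\langle\alpha,B,\theta_1,\dots,\theta_m\rangle$ of degree $d$ is a syntactic group of a bifix code $X$ with
\[
\mathrm{Card}(X)=p+d+\sum_{s=1}^m(d-1-pn_s).
\]
\end{theorem}

In Section~\ref{sec:four} we had $d=4$, $p=1$, $B=\nu$, $n_1=1$ and $\theta_1=(2\,3)$. For $p>1$ the single letter $a$ is replaced by the cyclic sequence $a_1,\dots,a_p$, so that $\alpha$ need not be a $d$-cycle. This will be needed in Section~\ref{sec:allk}. The rest of the present section proves the theorem.

\subsection{The code}

Let $a_1,\dots,a_p,b$ be distinct letters, with the indices of the $a$'s taken modulo $p$. Let $z=a_1\cdots a_p$ and $z^\omega=zzz\cdots$. For $0\le i<d$ let $L_i$ and $R_i$ be the suffix and the prefix of length $i$ of $z^\ell$. We also put $R_d=z^\ell$. Let $\beta=B\nu$, so that $B=\beta\nu$. Think of $i$ as the position of a line before it reads $b$, and of $i\beta$ as its debt afterwards. The map $\nu$ turns a debt $j$ into the position $d-j$ (modulo $d$) that is reached when $z^\ell$ is read.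

A line with debt $j\le pn_s$ that reads $z^{n_s}$ pays its debt and ends at position $pn_s-j$. For larger $j$ we are free to choose. Accordingly put $\tau_s=\nu\alpha^{n_s}\theta_s$, that is, $j\tau_s=(pn_s-j)\theta_s$. Since $\theta_s$ fixes $0,\dots,pn_s$ and permutes $\{pn_s+1,\dots,d-1\}$, we have
\begin{equation}\label{eq:tau}
j\tau_s=pn_s-j\ \text{ if } j\le pn_s,\qquad\text{and } \tau_s\text{ permutes }\{pn_s+1,\dots,d-1\}.
\end{equation}

Let $X=W_0\cup W_1\cup W_2$, where
\begin{itemize}
\item $W_0$ consists of the $p$ words $a_ha_{h+1}a_{h+2}\cdots$ of length $d$, for $1\le h\le p$;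
\item $W_1$ consists of the $d$ words $L_i\,b\,R_{i\beta}$, for $0\le i<d$;
\item $W_2$ consists, for each $s$ and each $i$ with $i\beta>pn_s$, of the word $L_i\,b\,z^{n_s}\,b\,R_j$ with $j=i\beta\tau_s\beta$.
\end{itemize}

\begin{lemma}\label{lem:bifix}
$X$ is a bifix code, and its cardinality is the one stated in Theorem~\ref{thm:A}.
\end{lemma}

\begin{proof}
We show that two words of the list are comparable, for the prefix or for the suffix order, only if they have the same place in the list. This proves that $X$ is bifix and that the listed words are distinct. The number of listed words is $p+d+\sum_s(d-1-pn_s)$.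

Words of $W_0$ have length $d$ and contain no $b$. Words of $W_1\cup W_2$ begin with $L_ib$ and end with $bR_j$, where $i,j<d$, so they have a $b$ among their first $d$ letters and a $b$ among their last $d$ letters. Hence a word of $W_0$ is not comparable with any other word of the list.

\emph{Prefix order in $W_1\cup W_2$.} Comparable words have their first $b$ at the same place, hence the same $i$. Two words of $W_1$ with the same $i$ coincide. Consider $L_ibR_{i\beta}\in W_1$ and a word of $W_2$ beginning with $L_ibz^{n_s}b$. Since $i\beta>pn_s$, after $L_ibz^{n_s}$ the former continues with $a_1$ and the latter with $b$. Two words of $W_2$ with the same $i$ and with $n_s<n_{s'}$ differ after $L_ibz^{n_s}$, where one has $b$ and the other $a_1$. With the same $i$ and $s$ they coincide. (Here we use that the $n_s$ are distinct.)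

\emph{Suffix order in $W_1\cup W_2$.} Comparable words have the same $j$, where $bR_j$ is the suffix starting at the last $b$. Two words of $W_1$ with the same $j$ coincide because $\beta$ is a bijection. Consider $L_ibz^{n_s}bR_j\in W_2$ and $L_{i'}bR_j\in W_1$. Then $i'\beta=j=i\beta\tau_s\beta$, so $i'=i\beta\tau_s$, and $i'>pn_s$ by \eqref{eq:tau}. Immediately to the left of the common suffix $z^{n_s}bR_j$ the word of $W_2$ has $b$ and the word of $W_1$ has $a_p$. Two words of $W_2$ with $n_s<n_{s'}$ differ immediately to the left of $z^{n_s}bR_j$, where one has $b$ and the other $a_p$. With the same $j$ and $s$ they coincide, because $\beta\tau_s\beta$ is a bijection.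
\end{proof}

We shall use two further properties, which follow from the definitions.
\begin{enumerate}
\item[(F1)] A factor of $z^\omega$ of length $N$ that is empty or ends with $a_p$ lies in $W_0^*L_i$, where $0\le i<d$ and $i\equiv N\pmod d$. Indeed, we may split off factors of length $d$ from the left, and these lie in $W_0$. What remains has length $i$ and is empty or ends with $a_p$, so it is $L_i$.
\item[(F2)] In words of $X$ a letter $a_h$ is followed only by $a_{h+1}$ or by $b$, and by $b$ only if $h=p$. A letter $b$ is followed only by $a_1$ or $b$.
\end{enumerate}

\subsection{The set of states}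

As in Section~\ref{sec:lower}, $D$ denotes the set of proper prefixes of words of $X$. Since $L_iR_{d-i}\in W_0$ for $0\le i<d$, each $L_i$ lies in $D$.

\begin{lemma}\label{lem:P}
The states $1\cdot L_i$ $(0\le i<d)$ are distinct. The word $z^\ell$ defines an idempotent $e\in M$, and $Qe=P$, where $P=\{1\cdot L_i : 0\le i<d\}$.
\end{lemma}

\begin{proof}
If $1\cdot L_i=1\cdot L_{i'}$ with $i<i'$, then $L_{i'}R_{d-i'}\in X$ implies $L_iR_{d-i'}\in X^*$. This word is nonempty and is a proper prefix of $L_iR_{d-i}\in X$, a contradiction.

By (F1), $z$ acts on $P$ by $1\cdot L_i\mapsto 1\cdot L_{i'}$ with $i'\equiv i+p\pmod d$. So $z^\ell$ acts as the identity on $P$. It remains to show $Qe\subset P$, since then $e$ is idempotent and $Qe=P$. Let $q=1\cdot u$ with $u\in D$, and suppose that $q\cdot z^\ell$ is defined, say $uz^\ell v\in X^*$. By Lemma~\ref{lem:res}(a) the first factor is $uy$ with $y\ne\varepsilon$. If $|y|>d$, then $uy$ is longer than $d$ and contains $z^\ell$. It is not in $W_0$, whose words have length $d$. It is not in $W_1\cup W_2$ either, since the $b$-free factors of such words have length $<d$. (For the factor $z^{n_s}$ this uses $pn_s\le d-2$.)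 So $|y|\le d$, and $y$ is a nonempty prefix of $z^\ell$. Then $z^\ell=yL_{d-|y|}$, and $q\cdot z^\ell=1\cdot L_{d-|y|}\in P$.
\end{proof}

We identify the state $1\cdot L_i$ with $i\in\mathbb Z/d$. Then $z$ acts on $P$ as $\alpha$.

\subsection{Positions, debts and reading rules}

Let $x$ be a word such that $1\cdot x$ is defined. We say that $x$ has \emph{position} $i$ if its residual is $L_i$. We say that $x$ has \emph{debt} $j$, where $0\le j<d$, if its residual $u$ satisfies either $j=0$ and $u=\varepsilon$, or $j\ge1$ and $uR_j\in X$. In both cases $xR_j\in X^*$. The debt is unique if it exists, because $X$ is a prefix code and contains no $R_j$ with $j<d$.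

\begin{lemma}[Reading rules]\label{lem:rules}
Let $x$ be a word such that $1\cdot x$ is defined.
\begin{enumerate}
\item[(a)] If $x$ has position $i$, then $xz^n$ has position $i\alpha^n$, for every $n\ge0$.
\item[(b)] If $x$ has position $i$, then $xb$ has debt $i\beta$. Its residual is $L_ib$, or $\varepsilon$ if $i\beta=0$.
\item[(c)] If $x$ has debt $j$ and $pn\ge j$, then $xz^n$ has position $j\nu\alpha^n$.
\item[(d)] Let $x$ have debt $j$. If $j>pn_s$, assume also that the residual of $x$ is $L_ib$ for some $i$. Then $xz^{n_s}b$ has debt $j\tau_s\beta$. Its residual is $\varepsilon$ or of the form $L_{i'}b$ or $L_{i'}bz^{n_s}b$.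
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is (F1) applied to $L_iz^n$.

(b) We have $L_ibR_{i\beta}\in W_1$. If $i\beta=0$, this word is $L_ib$, and the residual becomes $\varepsilon$.

(c) We have $z^n=R_jy$, where $y$ is a factor of $z^\omega$ of length $pn-j$ that is empty or ends with $a_p$. Since $xR_j\in X^*$, (F1) shows that $xz^n$ has position $pn-j$ modulo $d$, which is $j\nu\alpha^n$.

(d) If $j\le pn_s$, then by (c) the word $xz^{n_s}$ has position $pn_s-j$. This equals $j\tau_s$ by \eqref{eq:tau}, and (b) gives the assertion. If $j>pn_s$, then $j\ge1$ and $L_ibR_j\in X$. This word contains one $b$, so it lies in $W_1$ and $j=i\beta$. Since $i\beta>pn_s$, the word $L_ibz^{n_s}bR_{j\tau_s\beta}$ lies in $W_2$. So after $z^{n_s}b$ the debt is $j\tau_s\beta$, and the residual is $L_ibz^{n_s}b$, or $\varepsilon$ if this debt is $0$.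
\end{proof}

When a word $v$ is read on all of $P$, line $i$ is the reading that starts at state $i$, and its position and debt after $v$ are those of $L_iv$. The point of (d) is that the debts of \emph{all} lines undergo the same permutation $\tau_s\beta$. The lines with $j\le pn_s$ do so by means of the old words of $W_1$, and only the lines with $j>pn_s$ use words of $W_2$.

\subsection{The holonomy group contains $G$}

The word $z$ acts on $P$ as $\alpha$. For $bz^\ell$, start at $L_i$. By rule (b) the debt after $b$ is $i\beta$, and by rule (c), with $n=\ell$ and $pn=d$, the position after $z^\ell$ is $i\beta\nu\alpha^\ell=i\beta\nu=iB$. So $bz^\ell$ acts as $B$. For $bz^{n_s}bz^\ell$, rule (d) applies after the first $b$, since the residual of $L_ib$ is either $L_ib$ or $\varepsilon$, and in the latter case the debt is $0\le pn_s$. So the debt after the second $b$ is $i\beta\tau_s\beta$, and the word acts as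
\[
\beta\tau_s\beta\nu=\beta\nu\,\alpha^{n_s}\theta_s\,\beta\nu=B\alpha^{n_s}\theta_sB .
\]
Hence the holonomy group relative to $P$ contains $\alpha$, $B$ and every $\theta_s$.

\subsection{The holonomy group is contained in $G$}

We must exclude that some other word $w$ with $Pw=P$ acts on $P$ by a permutation outside $G$, since such an element could lower the rank. The idea is that $w$ has to be readable on all $d$ lines at once. This forces $w$ to be composed of the pieces whose action is described by the reading rules.

Let $Pw=P$ and put $w'=wz^\ell$. Then $w'$ acts on $P$ as $w$ does.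

\emph{Shape of $w'$.} Let $v$ be a proper prefix of $w'$ and let $c$ be the letter that follows it. The word $v$ is defined and injective on $P$, so at most one of the states $1\cdot L_iv$ is $1$. As $d\ge2$, some $L_iv$ has a nonempty residual $u$. By Lemma~\ref{lem:res}(c) the word $uc$ is a prefix of a word of $X$, so (F2) applies to the last letter of $u$ followed by $c$. Since $u$ is a nonempty suffix of $L_iv$, this last letter is the last letter of $v$, or $a_p$ if $v=\varepsilon$. It follows that every maximal $b$-free block of $w'$ is a prefix of $z^\omega$, and that a block followed by $b$ is empty or ends with $a_p$. The last block ends with $z^\ell$. Hence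
\[
w'=z^{m_0}\,b\,z^{m_1}\,b\cdots b\,z^{m_r},\qquad m_r\ge\ell .
\]
If $r=0$, then $w'$ acts as a power of $\alpha$. Let $r\ge1$, and let $v_g=z^{m_0}bz^{m_1}b\cdots z^{m_{g-1}}b$ for $1\le g\le r$.

\begin{lemma}\label{lem:kappa}
For $1\le g\le r$ there is a permutation $\kappa_g$ of $\mathbb Z/d$ with $\kappa_g\nu\in G$ such that, for every $i$, the word $L_iv_g$ has debt $i\kappa_g$, and its residual is $\varepsilon$ or of the form $L_{i'}b$ or $L_{i'}bz^{n_s}b$.
\end{lemma}

\begin{proof}
For $g=1$, rules (a) and (b) show that $\kappa_1=\alpha^{m_0}\beta$ has the required property, and $\kappa_1\nu=\alpha^{m_0}B\in G$.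

Suppose that the lemma holds for some $g<r$, and let $\rho=pm_g$. The word $z^{m_g}b$ is read next.

\emph{Case $\rho\ge d-1$.} Every debt $j$ satisfies $j\le\rho$. By rules (c) and (b), $\kappa_{g+1}=\kappa_g\nu\alpha^{m_g}\beta$ has the required property, and $\kappa_{g+1}\nu=(\kappa_g\nu)\alpha^{m_g}B\in G$.

\emph{Case $\rho\le d-2$.} Consider any line $i$ with debt $j=i\kappa_g>\rho$, and let $u_i$ be the residual of $L_iv_g$. Since $j\ge1$, we have $u_i\ne\varepsilon$ and $u_iR_j\in X$, so $u_iz^{m_g}=u_iR_\rho$ is a proper prefix of a word of $X$. Since $L_iv_gz^{m_g}b$ is readable, $u_iz^{m_g}b$ is a prefix of a word of $X$ by Lemma~\ref{lem:res}(c). Words of $X$ contain at most two letters $b$, so $u_i$ contains only one, that is, $u_i=L_{i'}b$. The word of $X$ beginning with $L_{i'}bz^{m_g}b$ lies in $W_2$, so $m_g=n_s$ for some $s$.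

Such a line exists: as $\kappa_g$ is a permutation and $\rho+1\le d-1$, some line has debt $\rho+1$. Therefore $m_g=n_s$ for some $s$. Every line with debt greater than $\rho=pn_s$ has a residual of the form $L_{i'}b$, so rule (d) applies to every line. Hence $\kappa_{g+1}=\kappa_g\tau_s\beta$ has the required property, and
\[
\kappa_{g+1}\nu=\kappa_g\,\nu\alpha^{n_s}\theta_s\,\beta\nu=(\kappa_g\nu)\,\alpha^{n_s}\theta_sB\in G. \qedhere
\]
\end{proof}

After $v_r$ the word $z^{m_r}$ is read. Since $pm_r\ge d$, rule (c) shows that line $i$ ends at position $i\kappa_r\nu\alpha^{m_r}$. So $w$ acts on $P$ as $(\kappa_r\nu)\alpha^{m_r}\in G$. This completes the proof of Theorem~\ref{thm:A}. \hfill$\square$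

\section{Counterexamples of rank three}\label{sec:three}

We need a group of rank $3$ whose third generator moves only points near $d-1$. With $p=1$ and $B=\nu$ the first two generators generate a dihedral group, which for even $d$ maps onto $(\mathbb Z/2)^2$. A transposition $\theta$ can contribute a third factor $\mathbb Z/2$ through its sign, provided the first two factors are still visible after $\theta$ has been added. Modulo $2$ the reflection $\nu$ becomes trivial. But modulo $4$ both factors are visible, so we let $\theta$ exchange two points at distance $4$. They fit into a window of five points.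

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $4\mid d$ and $d\ge8$. Apply Theorem~\ref{thm:A} with $p=1$ (writing $a$ for $a_1$), $\alpha:i\mapsto i+1$, $B=\nu$, $m=1$, $n_1=d-6$, and $\theta_1=\theta=(d-5\ \ d-1)$, which fixes $0,\dots,d-6$. The code has
\[
1+d+\bigl(d-1-(d-6)\bigr)=d+6
\]
elements. Here $\beta=B\nu=\mathrm{id}$, so $W_1=\{a^iba^i:0\le i<d\}$. The words of $W_2$ are $a^j\,b\,a^{d-6}\,b\,a^{j\tau_1}$ for $d-5\le j\le d-1$, where $j\tau_1=(2d-6-j)\theta$. For $j=d-5,\,d-4,\,d-3,\,d-2,\,d-1$ the value of $j\tau_1$ is $d-5,\ d-2,\ d-3,\ d-4,\ d-1$, respectively. For $d=8$ this is the code $X_8$ of the theorem.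

The group $G=\langle\alpha,\nu,\theta\rangle$ contains a $d$-cycle, so it is transitive. All three generators preserve congruence modulo $2$ and modulo $4$; for $\theta$ this holds because $d-1\equiv d-5\pmod4$. Let $\chi_1,\chi_2,\chi_3:G\to\mathbb Z/2$ be the signs of the induced permutations of $\mathbb Z/2$, of $\mathbb Z/4$ and of $\mathbb Z/d$. These are homomorphisms. On $\mathbb Z/2$ and $\mathbb Z/4$, $\alpha$ induces a $2$-cycle and a $4$-cycle, $\nu$ induces the identity and the transposition $(1\,3)$, and $\theta$ induces the identity on both. So for $\chi=(\chi_1,\chi_2,\chi_3)$ we have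
\[
\chi(\alpha)=(1,1,*),\qquad \chi(\nu)=(0,1,*),\qquad \chi(\theta)=(0,0,1).
\]
Hence $\chi$ maps $G$ onto $(\mathbb Z/2)^3$, and $G$ needs at least three generators. It is generated by three elements, so its minimal rank is $3$. Finally, $d+6<2d+1$ because $d>5$.
\end{proof}

\section{Counterexamples of every rank $k\ge3$}\label{sec:allk}

For larger $k$ we need $r=k-2$ permutations $\theta_s$ whose contributions remain independent in an elementary abelian $2$-quotient. As before we use signs, but now one sign for each residue class modulo a number $N$. The sign functions then live in an $\mathbb F_2$-vector space with one coordinate for each class, on which the group $H$ generated by $\alpha$ and $B$ on the classes acts. Conjugation moves a sign from one class to another. So what survives in an abelian quotient is $J/IJ$, where $J$ is the submodule generated by the sign functions of the $\theta_s$ and $I$ is the augmentation ideal of $\mathbb F_2[H]$. We therefore want a module with a submodule that needs $r$ generators.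

If $p=1$ and $N$ is a power of $2$, then $\alpha$ permutes the $N$ classes cyclically, and the space is $\mathbb F_2[x]/(x-1)^N$ as a module over $\langle\alpha\rangle$. All its submodules are generated by one element. This is why we use $p>1$ and let $\alpha$ and $B$ act on the classes as the two generators of $H\cong(\mathbb Z/n)^2$. With $U,V$ generating $I$, the ideal $(U,V)^{r-1}$ needs the $r$ generators $U^sV^{r-1-s}$.

\begin{proof}[Proof of Theorem~\ref{thm:allk}]
Let $k\ge3$ and $r=k-2\ge1$. Let $n$ be the smallest power of $2$ with $n\ge\max(2,r)$. Then $r\le n\le 2r$. Put $N=n^2$, let $q\ge3$ be odd, and let $d=Nq$ and $p=n$. Thus $\alpha:i\mapsto i+n$. Write $i\in\{0,\dots,d-1\}$ as $i=y+nw$ with $0\le y<n$, and define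
\[
iB=((y+1)\bmod n)+nw .
\]

\emph{The permutations $\theta_s$.} Let $H=\langle\xi\rangle\times\langle\eta\rangle\cong(\mathbb Z/n)^2$. To $c=y+nx\in\{0,\dots,N-1\}$ with $0\le x,y<n$ assign $[c]=\xi^x\eta^y\in H$. This is a bijection. In $\mathbb F_2[H]$ put $U=1+\xi$ and $V=1+\eta$. As $n$ is a power of $2$, we have $U^n=1+\xi^n=0$ and likewise $V^n=0$. So $\mathbb F_2[H]$, which is generated by $U$ and $V$, is a quotient of $\mathbb F_2[U,V]/(U^n,V^n)$. Both have dimension $n^2$, so they are isomorphic, and the monomials $U^iV^j$ with $0\le i,j<n$ form a basis of $\mathbb F_2[H]$. For $0\le s\le r-1$ let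
\[
f_s=U^sV^{r-1-s},\qquad E_s=\{c : [c]\text{ occurs in }f_s\},\qquad
\theta_s=\prod_{c\in E_s}(d-2N+c\ \ \ d-N+c),
\]
and let $n_s=nq-2n-1-s$.

\emph{The code.} The support of $\theta_s$ lies in $[d-2N,d-1]$, and $pn_s=d-2N-n-ns<d-2N$. So $\theta_s$ fixes $0,\dots,pn_s$. Moreover $n_s\ge n-1-s\ge0$, because $q\ge3$ and $s\le r-1\le n-1$. The $n_s$ are distinct and $pn_s\le d-2$. So Theorem~\ref{thm:A} applies to $G=\langle\alpha,B,\theta_0,\dots,\theta_{r-1}\rangle$ and gives a bifix code $X$ with
\[
\begin{aligned}
\mathrm{Card}(X)&=n+d+\sum_{s=0}^{r-1}(2n^2+n+ns-1)\\
&=d+n+r(2n^2+n-1)+\tfrac12nr(r-1)\\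
&\le d+2r+r(8r^2+2r-1)+r^2(r-1)\\
&=d+9r^3+r^2+r\ \le\ d+11r^3 .
\end{aligned}
\]

\emph{$G$ is transitive.} The permutation $\alpha$ is transitive on each class modulo $n$, and $B$ permutes these classes cyclically.

\emph{$G$ has minimal rank $k$.} All generators preserve the partition of $\mathbb Z/d$ into classes modulo $N$. For $g\in G$ and $0\le c<N$ write
\[
(c+Nx')g=c\bar g+N(x'g_c)\qquad(0\le x'<q),
\]
where $\bar g$ is a permutation of $\{0,\dots,N-1\}$ and $g_c\in\mathrm{Sym}\{0,\dots,q-1\}$. Under $c\mapsto[c]$, the permutation $\bar\alpha$ is multiplication by $\xi$, $\bar B$ is multiplication by $\eta$, and $\bar\theta_s$ is the identity. So $g\mapsto\bar g$ is a homomorphism from $G$ onto $H$, where we regard $\bar g$ as an element of $H$. Let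
\[
\varepsilon(g)=\sum_{c=0}^{N-1}\mathrm{sgn}(g_c)\,[c]\in\mathbb F_2[H],
\]
with signs in $\mathbb F_2$. From $(gh)_c=g_c\,h_{c\bar g}$ and $[c]=\bar g^{-1}[c\bar g]$ we obtain
\begin{equation}\label{eq:cocycle}
\varepsilon(gh)=\varepsilon(g)+\bar g^{-1}\varepsilon(h).
\end{equation}

The values on the generators are as follows. We have $\varepsilon(B)=0$, since $B$ does not change $w$, hence does not change $x'$, and all $B_c$ are trivial. Let $c=y+nx$. If $x<n-1$, then $\alpha_c$ is trivial. If $x=n-1$, then $\alpha_c$ is $x'\mapsto x'+1$ modulo $q$. This is a $q$-cycle, which is even because $q$ is odd. So $\varepsilon(\alpha)=0$. Finally, $(\theta_s)_c$ is the transposition $(q-2\ \ q-1)$ if $c\in E_s$ and trivial otherwise, so $\varepsilon(\theta_s)=f_s$.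

Let $J$ be the ideal of $\mathbb F_2[H]$ generated by $f_0,\dots,f_{r-1}$, and let $I=(U,V)$. Since $G$ is finite, each of its elements is a product of generators, and so $\varepsilon(G)\subset J$ by \eqref{eq:cocycle} and the values on the generators. The ideal $I$ contains $1+h$ for all $h\in H$, because $\xi\equiv\eta\equiv1$ modulo $I$. So $H$ acts trivially on $J/IJ$, and by \eqref{eq:cocycle} the map
\[
G\to J/IJ\times H,\qquad g\mapsto(\varepsilon(g)+IJ,\ \bar g)
\]
is a homomorphism. It sends $\alpha$ to $(0,\xi)$, $B$ to $(0,\eta)$ and $\theta_s$ to $(f_s+IJ,1)$. The $f_s$ span $J/IJ$, because $\mathbb F_2[H]=\mathbb F_2+I$. So the map is onto. The $f_s$ are $r$ different monomials of degree $r-1$ with exponents at most $r-1<n$, so they belong to the monomial basis. The ideal $IJ$ is spanned by monomials of degree at least $r$. So the $f_s$ are linearly independent modulo $IJ$, and $J/IJ\cong\mathbb F_2^r$.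

Since $n$ is even, $H$ maps onto $(\mathbb Z/2)^2$. Hence $G$ maps onto $(\mathbb Z/2)^{r+2}=(\mathbb Z/2)^k$ and needs at least $k$ generators. It is generated by the $r+2=k$ elements $\alpha,B,\theta_0,\dots,\theta_{r-1}$.

As $q$ runs through the odd integers $\ge3$, we obtain infinitely many degrees $d=n^2q$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:summary}]
(a) If $k\le1$, then $(k-1)d+1\le1$, so the inequality holds when $X$ is nonempty. If $X$ is empty, then $Q=\{1\}$, the only syntactic group is the trivial group, of degree $1$ and rank $0$, and the bound is $0$. If $k=2$, then $G$ is not cyclic, and Theorem~\ref{thm:lower} gives $\mathrm{Card}(X)\ge d+1=(k-1)d+1$. If $k\ge3$, the codes of Theorem~\ref{thm:allk} satisfy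
\[
(k-1)d+1-\mathrm{Card}(X)\ \ge\ (k-2)d+1-11(k-2)^3 .
\]
The right-hand side is positive for all large $d$ and tends to infinity with $d$.

(b) A group of minimal rank $k\ge2$ is not cyclic, so $c_k(d)\ge d+1$ by Theorem~\ref{thm:lower}. The upper bounds are Theorems~\ref{thm:allk} and~\ref{thm:three}.

(c) Let $k\ge2$. As in (b), $c_k(d)\ge d+1$ for all $d$, so $\lambda=1$ is possible. To exclude $\lambda>1$ it suffices to find a constant $C$ with $c_k(d)\le d+C$ for infinitely many $d$. For $k\ge3$ this is (b). For $k=2$ and $d\ge3$ take $p=1$, $m=0$ and $B=\nu$ in Theorem~\ref{thm:A}. The code has $d+1$ elements, and its group $\langle\alpha,\nu\rangle$ is transitive. It is not abelian, because $\nu\alpha\nu=\alpha^{-1}\ne\alpha$, so its minimal rank is $2$.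
\end{proof}

\begin{thebibliography}{9}
\bibitem{AWG} \emph{Automata, Words And Groups},\\
\url{http://www-igm.univ-mlv.fr/~perrin/Recherche/Seminaires/Turku/Lecture/lecture.pdf}.
\bibitem{BDPRR} Berstel, De Felice, Perrin, Reutenauer, Rindone, 2010.
\end{thebibliography}

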